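\title{Expanding groups whose representations in positive characteristic are not dimension expanders}

\begin{abstract}
Wigderson conjectured that if the Cayley graph of a finite group $G$ with respect to $k$ generators has second normalized eigenvalue at most $1/2$, then the images of the generators in any irreducible representation over a field of characteristic not dividing $|G|$ form a dimension expander, with a constant depending only on $k$. Lubotzky and Zelmanov proved this in characteristic $0$. We show that it fails over every field of positive characteristic, even for absolutely irreducible representations defined over the prime field. The counterexamples rest on the elements $t+a$ $(a\in\mathbb{F}_Q)$ of a finite field $E=\mathbb{F}_Q(t)$: they are equidistributed in $E^*$ by an estimate of Katz, yet each of them almost preserves a subspace spanned by about half of the powers of $t$. A wreath-type construction packs these unboundedly many elements into a single generator.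
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $V$ be a vector space of finite dimension $n$ over a field $F$ and let $\alpha>0$. Linear maps $A_1,\dots,A_k\colon V\to V$ form an \emph{$\alpha$-dimension expander} if
\[
\dim\Big(W+\sum_{i=1}^kA_iW\Big)\ge(1+\alpha)\dim W\qquad\text{for every subspace }W\subseteq V\text{ with }\dim W\le n/2 .
\]
This is the linear version of vertex expansion in graphs. If the $A_i$ permute a basis $(e_x)_{x\in X}$ according to permutations $g_i$ of $X$, and $W$ is spanned by the $e_x$ with $x\in B$, then $W+\sum_iA_iW$ is spanned by the $e_x$ with $x\in B\cup\bigcup_ig_iB$, and the inequality says that $B$ has many neighbors. If the $A_i$ have no common invariant subspace other than $0$ and $V$, the left side is at least $\dim W+1$ for $W\neq 0$; dimension expansion asks for a gain proportional to $\dim W$.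

Let $G$ be a finite group and $S=\{g_1,\dots,g_k\}$ a symmetric generating set, that is, $S=S^{-1}$. The Cayley graph of $(G,S)$ has vertex set $G$, with $x$ adjacent to $xg_i$ for each $i$. Its normalized adjacency matrix, the adjacency matrix divided by $k$, has eigenvalues $1=\lambda_1\ge\lambda_2\ge\cdots$, and the graph is an expander when $\lambda_2$ is bounded away from $1$. In that case the generators expand subsets in every transitive action of $G$ (see Section~\ref{sec:complex}). The linear counterpart of a transitive action is an irreducible representation, and this suggests the following conjecture, which we take from \cite{survey}.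

\medskip
\noindent\textbf{Conjecture} (Wigderson). \emph{For every $k$ there is $\alpha=\alpha(k)>0$ with the following property. Let $G$ be a finite group and $S=\{g_1,\dots,g_k\}$ a symmetric generating set with $\lambda_2\le\frac12$. Let $F$ be a field whose characteristic does not divide $|G|$ and let $\rho$ be an irreducible representation of $G$ over $F$. Then $\rho(g_1),\dots,\rho(g_k)$ form an $\alpha$-dimension expander.}
\medskip

The point is uniformity: $\alpha$ may not depend on $G$, $F$, $\rho$ or $\dim\rho$. As recorded in \cite{survey}, Lubotzky and Zelmanov proved the conjecture for fields of characteristic $0$. When the characteristic is a prime $p\nmid|G|$, representations are still completely reducible by Maschke's theorem, and one may well guess that nothing changes. We show that the conjecture is false in positive characteristic. Recall that a representation $\rho$ over $\mathbb{F}_p$ is \emph{absolutely irreducible} if $\rho\otimes F$ is irreducible for every field $F\supseteq\mathbb{F}_p$.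

\begin{theorem}\label{thm:large}
There are absolute constants $k$ and $C$ such that for every even $m\ge2$ and every sufficiently large prime $p\equiv1\pmod m$ there exist a finite group $G$ with $p\nmid|G|$, a symmetric generating set $S\not\ni1$ of exactly $k$ elements with $\lambda_2\le\frac12$, an absolutely irreducible representation $\rho$ of $G$ over $\mathbb{F}_p$ of dimension $n=m(p-1)$, and a subspace $W$ with $\dim W=n/2$ and
\[
\dim\Big(W+\sum_{g\in S}\rho(g)W\Big)\le\Big(1+\frac Cm\Big)\dim W .
\]
The same holds for $\rho\otimes F$ and $W\otimes F$, for every field $F\supseteq\mathbb{F}_p$.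
\end{theorem}

Here $k$ is fixed while $m$ is arbitrary, and by Dirichlet's theorem there are arbitrarily large primes $p\equiv1\pmod m$. So no $\alpha(k)>0$ works, and the conjecture is disproved. In Theorem~\ref{thm:large} the characteristic grows with $m$, which leaves the possibility that the conjecture holds over each fixed field. The second theorem excludes this.

\begin{theorem}\label{thm:every}
For every prime $p$ there is an integer $k$, bounded by an absolute constant, such that for every $\alpha>0$ there are a finite group $G$ with $p\nmid|G|$, a symmetric generating set $S\not\ni1$ of $k$ elements with $\lambda_2\le\frac12$, and an absolutely irreducible representation $\rho$ of $G$ over $\mathbb{F}_p$ such that for every field $F$ of characteristic $p$, the representation $\rho\otimes F$ is irreducible and $\{\rho(g)\}_{g\in S}$ is not an $\alpha$-dimension expander over $F$.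
\end{theorem}

Combined with the theorem of Lubotzky and Zelmanov, which we use nowhere else, this gives the following.

\begin{corollary}\label{cor:iff}
The conjecture is true for representations over a field $F$ if and only if $F$ has characteristic $0$.
\end{corollary}

Both theorems come from one construction. Section~\ref{sec:two} sets up the two quantities that have to be separated, the displacement of vectors in unitary representations and the displacement of subspaces, and shows why they cannot be separated over $\mathbb{C}$. Section~\ref{sec:model} separates them in the multiplicative group of a finite field, at the price of unboundedly many generators, and explains how to repair this. The repair is carried out in Sections~\ref{sec:tools} and~\ref{sec:construction}, and results in a criterion (Proposition~\ref{prop:assembly}) whose input is a field, a permutation group and two tuples. Section~\ref{sec:large} supplies the input for Theorem~\ref{thm:large}; Sections~\ref{sec:H}--\ref{sec:every} supply it for Theorem~\ref{thm:every}.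

The results from outside that we use are the character sum bounds of Katz \cite{katz} and Weil; for Theorem~\ref{thm:large}, Kassabov's expanding generators of symmetric groups \cite{kassabov} and the discrete Cheeger inequality; for Theorem~\ref{thm:every}, property (T) of finite-index subgroups of $\operatorname{SL}_3(\mathbb{Z})$ \cite{bhv} and the Littlewood--Offord theorem of Erd\H{o}s \cite{erdos}. Each is stated where it is needed.

Throughout, $\mathbb{E}_{x\in B}$ is the uniform average over a finite set $B$, $e(x)=e^{2\pi ix}$, and a \emph{character} of a finite group is a homomorphism to $\mathbb{C}^*$. We use that a character of a subgroup of a finite abelian group extends to the whole group.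

\section{Displacement of subspaces and of vectors}\label{sec:two}

\subsection{Subspaces}
Let $V$ be a finite-dimensional vector space and $W$ a subspace. For $g\in\operatorname{GL}(V)$ put
\[
\delta_W(g)=\dim(W+gW)-\dim W=\dim W-\dim(W\cap gW).
\]
It measures how far $g$ is from preserving $W$. The next lemma shows that, for boundedly many maps, failure of dimension expansion can be tested one map at a time, and that it survives the passage to words of bounded length.

\begin{lemma}\label{lem:delta}
For $g,h,g_1,\dots,g_k\in\operatorname{GL}(V)$ we have $\delta_W(g^{-1})=\delta_W(g)$, $\delta_W(gh)\le\delta_W(g)+\delta_W(h)$, and $\dim(W+\sum_ig_iW)\le\dim W+\sum_i\delta_W(g_i)$.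
\end{lemma}

\begin{proof}
The first claim holds because $W+g^{-1}W=g^{-1}(W+gW)$. For the second, $W+ghW$ lies in the sum of $W+gW$ and $g(W+hW)$. These spaces have dimensions $\dim W+\delta_W(g)$ and $\dim W+\delta_W(h)$, and their intersection contains $gW$. For the third, the image of $g_iW$ in $V/W$ has dimension $\delta_W(g_i)$.
\end{proof}

\subsection{Vectors}
A \emph{unitary representation} is always complex and finite-dimensional. While building our groups it is convenient to allow repeated generators and the identity. A \emph{symmetric list} in a finite group $G$ is a finite nonempty list $T$ of elements of $G$, repetitions allowed, in which $s$ and $s^{-1}$ occur equally often; $|T|$ is its length. When we adjoin $v^{\pm1}$ to a list, we list both $v$ and $v^{-1}$, even if they are equal. In any unitary representation, $M_T=\frac1{|T|}\sum_{s\in T}s$ is self-adjoint, and expanding the squares gives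
\begin{equation}\label{eq:identity}
\frac1{|T|}\sum_{s\in T}\|s\xi-\xi\|^2=2\big\langle(1-M_T)\xi,\xi\big\rangle .
\end{equation}
In the right regular representation $\ell^2(G)$, $M_T$ is the normalized adjacency operator of the Cayley multigraph of $(G,T)$. Let $\ell^2_0(G)$ be the orthogonal complement of the constants; then $\lambda_2$ is the largest eigenvalue of $M_T$ on $\ell^2_0(G)$.

The \emph{Kazhdan constant} $\kappa(G,T)$ is the largest $\kappa\in[0,2]$ such that
\[
\max_{s\in T}\|s\xi-\xi\|\ge\kappa\|\xi\|
\]
for all vectors $\xi$ in all unitary representations of $G$ without nonzero invariant vectors. For lists of bounded length it carries the same information as the spectral gap, and it is easier to follow through group extensions.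

\begin{lemma}\label{lem:kazhdan}
Let $T$ be a symmetric list in a finite group $G$ and $\kappa=\kappa(G,T)$.
\begin{itemize}
\item[(a)] If all eigenvalues of $M_T$ on $\ell^2_0(G)$ are at most $1-\varepsilon$, where $0<\varepsilon\le2$, then $\kappa\ge\sqrt{2\varepsilon}$.
\item[(b)] All eigenvalues of $M_T$ on $\ell^2_0(G)$ are at most $1-\kappa^2/(2|T|)$.
\item[(c)] If $\kappa>0$ and $P$ is the orthogonal projection onto the $G$-invariant vectors of a unitary representation, then $\|\xi-P\xi\|\le\kappa^{-1}\max_{s\in T}\|s\xi-\xi\|$ for all $\xi$.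
\end{itemize}
\end{lemma}

\begin{proof}
(a) A unitary representation without nonzero invariant vectors is an orthogonal sum of nontrivial irreducible representations, and each of these occurs in $\ell^2_0(G)$. So $\langle M_T\xi,\xi\rangle\le(1-\varepsilon)\|\xi\|^2$, and by \eqref{eq:identity} the average, hence the maximum, of $\|s\xi-\xi\|^2$ is at least $2\varepsilon\|\xi\|^2$.

(b) For $\xi\in\ell^2_0(G)$ the left side of \eqref{eq:identity} is at least $\kappa^2\|\xi\|^2/|T|$.

(c) The vector $\xi-P\xi$ lies in the orthogonal complement of the invariant vectors, a representation without nonzero invariant vectors, and $s(\xi-P\xi)-(\xi-P\xi)=s\xi-\xi$.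
\end{proof}

\subsection{Why one expects the conjecture}\label{sec:complex}
Let $\lambda_2\le\frac12$, so that $\kappa(G,S)\ge1$ by Lemma~\ref{lem:kazhdan}(a).

Suppose first that $G$ acts transitively on a finite set $X$, and let $B\subseteq X$ with $|B|\le|X|/2$. The function $\xi=1_B-|B|/|X|$ is orthogonal to the constants, which are the only invariant vectors in $\ell^2(X)$. We have $\|\xi\|^2=|B|(1-|B|/|X|)\ge|B|/2$ and $\|g\xi-\xi\|^2=2|gB\setminus B|$. So $|gB\setminus B|\ge|B|/4$ for some $g\in S$.

The same argument proves the conjecture for $F=\mathbb{C}$. Let $\rho$ be irreducible of dimension $n$; we may take it unitary. Then $G$ acts unitarily by conjugation on $\operatorname{End}(V)$ with the inner product $\operatorname{tr}(AB^*)$, and by Schur's lemma the invariant vectors are the scalars. Let $P$ be the orthogonal projection onto a subspace $W$ of dimension $d\le n/2$ and let $\xi=P-\frac dn$. Then $\xi$ is orthogonal to the scalars and $\|\xi\|^2=d(1-d/n)\ge d/2$. The conjugate $P'=\rho(g)P\rho(g)^{-1}$ is the orthogonal projection onto $\rho(g)W$. Computing $\operatorname{tr}(PP'P)$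 in an orthonormal basis of $W$ that begins with a basis of $W\cap\rho(g)W$ gives $\operatorname{tr}(PP')\ge\dim(W\cap\rho(g)W)$, so
\[
\|P'-P\|^2=2d-2\operatorname{tr}(PP')\le2\,\delta_W(\rho(g)).
\]
Hence $\delta_W(\rho(g))\ge d/4$ for some $g\in S$.

The step that matters is the passage from a subspace to a vector in a \emph{unitary} representation of $G$. A subspace of an $\mathbb{F}_p$-representation gives no such vector, and nothing else ties $\delta_W$ to $\lambda_2$. We close the section with a constraint that shapes all our groups.

\begin{remark}\label{rem:abelian}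
If $|S|=k$ and $\lambda_2\le\frac12$, then every abelian quotient of $G$ has order at most $7^k$. Indeed, cut the unit circle into $7$ half-open arcs of equal length. If $G$ had more than $7^k$ characters, two of them would take values in the same arc at each $g_i$, and their quotient would be a character $\chi\ne1$ with $\operatorname{Re}\chi(g_i)>\cos\frac{2\pi}7>\frac12$ for all $i$. But $\chi\in\ell^2_0(G)$ is an eigenfunction of $M_S$ with eigenvalue $\frac1k\sum_i\operatorname{Re}\chi(g_i)$.
\end{remark}

\section{The model: multiplication by $t+a$}\label{sec:model}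

\subsection{An expanding family that almost preserves a subspace}
The field in the next lemma is the one used for Theorem~\ref{thm:large}. For $u\in E^*$ and an $\mathbb{F}_p$-subspace $A\subseteq E$, we write $\delta_A(u)$ for the displacement of $A$ under multiplication by $u$.

\begin{lemma}\label{lem:field1}
Let $m\ge2$ be even, $p\equiv1\pmod m$ prime, $\zeta$ a generator of $\mathbb{F}_p^*$, and $\omega=\zeta^{(p-1)/m}$. Let $t\in\overline{\mathbb{F}}_p$ satisfy $t^m=\zeta$, and put $E=\mathbb{F}_p(t)$ and $A=\langle1,t,\dots,t^{m/2-1}\rangle_{\mathbb{F}_p}$.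
\begin{itemize}
\item[(a)] $[E:\mathbb{F}_p]=m$, $\dim A=m/2$, and $A$ is invariant under $\Delta=\operatorname{Gal}(E/\mathbb{F}_p)$.
\item[(b)] $\delta_A(\mu(t+a))=1$ for all $a\in\mathbb{F}_p$ and $\mu\in\mathbb{F}_p^*$.
\item[(c)] $\prod_{a\in\mathbb{F}_p^*}(t+a)=\omega-1\in\mathbb{F}_p^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The element $\omega\in\mathbb{F}_p^*$ has order $m$, and $t^p=t\,(t^m)^{(p-1)/m}=\omega t$. Since $\omega^p=\omega$, induction gives $t^{p^e}=\omega^et$, which equals $t$ if and only if $m\mid e$. The degree of $t$ over $\mathbb{F}_p$ is the least such $e\ge1$, namely $m$, so $1,t,\dots,t^{m-1}$ is a basis of $E$. The group $\Delta$ is generated by the Frobenius map $x\mapsto x^p$, which sends $t^i$ to $\omega^it^i$.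

(b) We have $(t+a)A\subseteq A+\mathbb{F}_pt^{m/2}$, and $(t+a)t^{m/2-1}\notin A$.

(c) Substituting $t$ in $\prod_{a\in\mathbb{F}_p}(T+a)=T^p-T$ gives $t\prod_{a\ne0}(t+a)=(\omega-1)t$, and $\omega\ne1$.
\end{proof}

From the point of view of the group $E^*$, on the other hand, the elements $t+a$ are spread out evenly.

\begin{theorem}[Katz \cite{katz}]\label{thm:katz}
Let $E=\mathbb{F}_Q(t)$ be a field of degree $m\ge2$ over $\mathbb{F}_Q$ and let $\psi$ be a nontrivial character of $E^*$. Then $\big|\sum_{a\in\mathbb{F}_Q}\psi(t+a)\big|\le(m-1)\sqrt Q$.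
\end{theorem}

Consider $G=E^*$ acting on $V=E$ by multiplication, with the list of the $2p$ elements $(t+a)^{\pm1}$. The order of $G$ is prime to $p$ and the representation is irreducible over $\mathbb{F}_p$. The eigenvalues of the Cayley multigraph are the numbers $\operatorname{Re}\mathbb{E}_a\psi(t+a)$, so $\lambda_2\le(m-1)/\sqrt p$, which is small when $m$ is small compared with $\sqrt p$. Yet each generator has $\delta_A=1$, while $\dim A=m/2$. This contradicts the complex inequality $\max_g\delta_W(g)\ge\frac14\dim W$ of Section~\ref{sec:complex}. The source of the discrepancy is that the additive family $t,t+1,t+2,\dots$ lies inside a finite group of matrices. Over $\mathbb{C}$ this cannot happen: $t$, $t+1$ and $t+2$ would have eigenvalues $z$, $z+1$, $z+2$ on the unit circle, and a line meets a circle in at most two points.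

\subsection{What has to be repaired}
The model is not yet a counterexample, for two reasons. The number of generators is unbounded, unavoidably so by Remark~\ref{rem:abelian}, and together they do expand $A$: for distinct $a_1,\dots,a_m\in\mathbb{F}_p$ the elements $(t+a_i)^{-1}$ already span $E$, because multiplying by $\prod_j(t+a_j)$ turns them into the $m$ linearly independent Lagrange polynomials $\prod_{j\ne i}(t+a_j)$ of degree $m-1$. Moreover the representation commutes with all of $E$, so it is not absolutely irreducible when $m\ge2$.

To bound the number of generators, take many copies of $E$. Let $V=E^X$ and $W=A^X$, and let $v\in(E^*)^X$ be the single element that multiplies the different coordinates by the different $t+a$. Then $\delta_W(v)=|X|=\frac2m\dim W$. Add boundedly many permutations of the coordinates that generate an expanding group $H$; these preserve $W$. In a unitary representation, a vector that is almost fixed by the generators of $H$ is close to an $H$-invariant vector by Lemma~\ref{lem:kazhdan}(c), and if it is also almost fixed by $v$, it is almost fixed by all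 conjugates $hvh^{-1}$. So what counts is the average of a character $\chi$ of $(E^*)^X$ over these conjugates. If $\chi$ is given by $\psi$ in one coordinate and is trivial in the others, transitivity of $H$ turns this average into $\mathbb{E}_{x\in X}\psi(v_x)$, which is essentially Katz's sum. The one element $v$ does the work of the $p$ elements $t+a$.

To cut the endomorphism ring from $E$ down to $\mathbb{F}_p$, add Galois automorphisms, which preserve $A$. Adding the Frobenius map acting on all coordinates at once would create the abelian quotient $\Delta\cong\mathbb{Z}/m$, in conflict with Remark~\ref{rem:abelian}. So we treat $\Delta$ as we treated $E^*$, by one tuple $w\in\Delta^X$ that applies different automorphisms in different coordinates. The remark also forbids the full groups $\Delta^X$ and $(E^*)^X$: the product of the coordinates would give the quotient $\Delta$, and the norm of the product of the coordinates the quotient $\mathbb{F}_p^*$. We therefore pass to the subgroups on which these maps are trivial.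

\begin{example}\label{ex:five}
Let $p=5$, $m=4$, $\zeta=\omega=2$. Then $t^4=2$, $|E|=625$, the Frobenius map $\sigma$ sends $1,t,t^2,t^3$ to $1,2t,4t^2,3t^3$, and $A=\langle1,t\rangle$. Let $X=\{1,2,3,4\}$, so $\dim V=16$ and $\dim W=8$. The tuple $v=(t+1,t+2,t+3,t+4)$ has product $t^4-1=1$. Since $(t+a)A=\langle t+a,\,t^2+at\rangle$, we get $W+vW=\langle1,t,t^2\rangle^X$, of dimension $12$, so $\delta_W(v)=4=\frac2m\dim W$. The tuple $(1,\sigma,\sigma^2,\sigma^3)$ lists each element of $\Delta$ once but has product $\sigma^2$; changing one coordinate gives $w=(1,\sigma,1,\sigma^3)$, with product $1$. Both $w$ and $\operatorname{Sym}(X)$ preserve $W$. At this size Katz's bound $3\sqrt5>5$ is empty; in the proof of Theorem~\ref{thm:large} we take $p\ge64m^2$.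
\end{example}

\section{Two lemmas on expansion}\label{sec:tools}

The first lemma makes the argument about conjugates of $v$ quantitative. All our groups are towers of semidirect products with abelian kernels, and the lemma climbs one floor.

\begin{lemma}\label{lem:semidirect}
Let $G=N\rtimes L$ be finite with $N$ abelian, let $T$ be a symmetric list in $L$ with $\kappa_L=\kappa(L,T)>0$, and let $v_0,\dots,v_s\in N$. Suppose that for some $c\in(0,2]$ and every nontrivial character $\chi$ of $N$,
\begin{equation}\label{eq:hyp}
\frac1{s+1}\sum_{\nu=0}^s\operatorname{Re}\,\mathbb{E}_{h\in L}\,\chi(hv_\nu h^{-1})\le1-c .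
\end{equation}
Then $\kappa(G,T\cup\{v_0^{\pm1},\dots,v_s^{\pm1}\})\ge\kappa_L\sqrt c/6$.
\end{lemma}

\begin{proof}
Let $U$ be a unitary representation of $G$ without nonzero invariant vectors, $\xi\in U$ a unit vector, and $\varepsilon$ the maximum of $\|g\xi-\xi\|$ over the enlarged list. Write $\xi=\xi_1+\xi_2$ with $\xi_1\in U^N$ and $\xi_2\perp U^N$. Since $N$ is normal, $U^N$ and its complement are $G$-invariant, so $\|g\xi-\xi\|^2=\|g\xi_1-\xi_1\|^2+\|g\xi_2-\xi_2\|^2$, and both components are displaced by at most $\varepsilon$. An $L$-invariant vector in $U^N$ is $G$-invariant, hence zero, so $\|\xi_1\|\le\varepsilon/\kappa_L$.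

Let $\eta$ be the projection of $\xi_2$ onto the $L$-invariant vectors of $(U^N)^\perp$. By Lemma~\ref{lem:kazhdan}(c), $\|\xi_2-\eta\|\le\varepsilon/\kappa_L$. As $\kappa_L\le2$,
\[
\|v_\nu\eta-\eta\|\le\|v_\nu\xi_2-\xi_2\|+2\|\xi_2-\eta\|\le\varepsilon\Big(1+\frac2{\kappa_L}\Big)\le\frac{4\varepsilon}{\kappa_L},
\]
and therefore $\operatorname{Re}\langle v_\nu\eta,\eta\rangle=\|\eta\|^2-\frac12\|v_\nu\eta-\eta\|^2\ge\|\eta\|^2-8\varepsilon^2/\kappa_L^2$. On the other hand, decompose $\eta=\sum_{\chi\ne1}\eta_\chi$ into orthogonal eigenvectors of $N$; the trivial character is absent because $\eta\perp U^N$. For $h\in L$ we have $h^{-1}\eta=\eta$, so $\langle v_\nu\eta,\eta\rangle=\langle hv_\nu h^{-1}\eta,\eta\rangle$, and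
\[
\operatorname{Re}\langle v_\nu\eta,\eta\rangle=\sum_{\chi\ne1}\|\eta_\chi\|^2\operatorname{Re}\,\mathbb{E}_{h\in L}\,\chi(hv_\nu h^{-1}).
\]
By \eqref{eq:hyp} the average of this over $\nu$ is at most $(1-c)\|\eta\|^2$. Comparing the two bounds gives $c\|\eta\|^2\le8\varepsilon^2/\kappa_L^2$, so $\|\eta\|\le3\varepsilon/(\kappa_L\sqrt c)$. Finally
\[
1\le\|\xi_1\|+\|\xi_2-\eta\|+\|\eta\|\le\frac\varepsilon{\kappa_L}\cdot\frac{2\sqrt c+3}{\sqrt c},
\]
and $2\sqrt c+3\le2\sqrt2+3<6$.
\end{proof}

Lemma~\ref{lem:semidirect} produces a list with some fixed gap, whereas the conjecture speaks of a set with $\lambda_2\le\frac12$. Passing to words of length $\ell$ raises the eigenvalues to the power $\ell$; we take $\ell$ odd so that an eigenvalue near $-1$ does not become an eigenvalue near $1$. Different words may have the same value, however. We separate them by labels in an extra direct factor $\mathbb{F}_{q_0}^2$, which will act trivially in the representation. A label is a vertical translate of the curve $y=x^3$ with $x\neq0$: distinct translates are disjoint, the curve is symmetric under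 $(x,y)\mapsto(-x,-y)$, and it has small Fourier coefficients by \emph{Weil's bound}, which for a prime $q_0>3$ and a cubic polynomial $f$ over $\mathbb{F}_{q_0}$ reads $|\sum_{x\in\mathbb{F}_{q_0}}e(f(x)/q_0)|\le2\sqrt{q_0}$.

\begin{lemma}\label{lem:padding}
Let $k_0\ge1$ be an integer and $\kappa_0>0$. Put $\varepsilon=\min(\frac12,\kappa_0^2/(2k_0))$, let $\ell=\ell(k_0,\kappa_0)$ be the least odd positive integer with $(1-\varepsilon)^\ell\le\frac12$, and let $q_0\ge\max(29,k_0^\ell)$ be prime. If $T_0$ is a symmetric list of length $k_0$ in a finite group $G_0$ with $\kappa(G_0,T_0)\ge\kappa_0$, then $G=G_0\times\mathbb{F}_{q_0}^2$ has a symmetric generating set $S\not\ni1$ with $|S|=k_0^\ell(q_0-1)$ and $\lambda_2\le\frac12$, such that the $G_0$-component of each element of $S$ is a word of length $\ell$ in $T_0$.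
\end{lemma}

\begin{proof}
For $g\in G_0$ let $c_g$ be the number of words of length $\ell$ in the list $T_0$ with value $g$. Then $\sum_gc_g=k_0^\ell\le q_0$, and $c_g=c_{g^{-1}}$ because $T_0$ is symmetric. Choose sets $B_g\subseteq\mathbb{F}_{q_0}$ with $|B_g|=c_g$ and $B_{g^{-1}}=-B_g$. For $g\ne g^{-1}$ choose one of the two sets freely. For $g=g^{-1}$ take $\lfloor c_g/2\rfloor\le(q_0-1)/2$ pairs $\pm b$ with $b\ne0$, and add $0$ if $c_g$ is odd. Let
\[
S=\big\{(g;x,x^3+b):\ g\in G_0,\ b\in B_g,\ x\in\mathbb{F}_{q_0}^*\big\}.
\]
An element of $S$ determines $g$, $x$ and $b$, so $|S|=k_0^\ell(q_0-1)$. None is the identity because $x\ne0$, and the inverse of $(g;x,x^3+b)$ is $(g^{-1};-x,(-x)^3-b)\in S$.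

The space $\ell^2(G)$ is the orthogonal sum of the spaces $\ell^2(G_0)\otimes\theta$ over the characters $\theta$ of $\mathbb{F}_{q_0}^2$. On the summand of $\theta$, the operator $M_S$ acts as
\[
\Big(\frac1{q_0-1}\sum_{x\ne0}\theta(x,x^3)\Big)\cdot\Big(\frac1{k_0^\ell}\sum_{g}\sum_{b\in B_g}\theta(0,b)\,g\Big),
\]
a scalar times an operator on $\ell^2(G_0)$ of norm at most $1$. For $\theta=1$ this is $M_{T_0}^\ell$. By Lemma~\ref{lem:kazhdan}(b) the eigenvalues of $M_{T_0}$ on $\ell^2_0(G_0)$ are at most $1-\varepsilon$, and $\lambda\mapsto\lambda^\ell$ is increasing for odd $\ell$, so those of $M_{T_0}^\ell$ are at most $\frac12$. Let $\theta(x,y)=e((\beta_1x+\beta_2y)/q_0)$ be nontrivial. If $\beta_2=0$, the scalar is $-1/(q_0-1)$. If $\beta_2\ne0$, Weil's bound shows that its modulus is at most $(2\sqrt{q_0}+1)/(q_0-1)$, a decreasing function of $q_0$ whose value at $29$ is below $12/28$. So all eigenvalues of $M_S$ on $\ell^2_0(G)$ are at most $\frac12$. In particular the eigenvalue $1$ is simple, so the Cayley graph is connected and $S$ generates $G$.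
\end{proof}

\section{The general construction}\label{sec:construction}

\subsection{The group and the module}
We fix the following data.
\begin{itemize}
\item[(D1)] A finite extension $E/\mathbb{F}_p$ with $|E|>2$ whose Galois group $\Delta$, which is cyclic, has order prime to $p$.
\item[(D2)] A finite set $X=Y\times Z$ with $|Z|\ge3$. The sets $\{y\}\times Z$ are called \emph{blocks}.
\item[(D3)] A finite group $H$ of order prime to $p$ that acts transitively on $X$ and permutes the blocks.
\end{itemize}
For Theorem~\ref{thm:large} there is one block and $H=\operatorname{Sym}(X)$; for Theorem~\ref{thm:every} there are many blocks of bounded size. For a finite abelian group $K$ let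
\[
N_K=\Big\{k\in K^X:\ \prod_{z\in Z}k_{y,z}=1\ \text{ for all }y\in Y\Big\}.
\]
The group $H$ acts on $K^X$ by $(hk)_x=k_{h^{-1}x}$ and preserves $N_K$. A character of $N_K$ extends to $K^X$, so it is given by a tuple $(\chi_x)_{x\in X}$ of characters of $K$ through $\chi(k)=\prod_x\chi_x(k_x)$. We have:
\begin{equation}\label{eq:trivial}
(\chi_x)\text{ is trivial on }N_K\iff\text{for each }y,\ \chi_{y,z}\text{ does not depend on }z .
\end{equation}
If $\chi_{y,z}=\psi_y$, then $\chi(k)=\prod_y\psi_y(\prod_zk_{y,z})=1$ on $N_K$. Conversely, the element of $N_K$ with entries $b$ at $(y,z)$, $b^{-1}$ at $(y,z')$ and $1$ elsewhere shows that $\chi_{y,z}(b)=\chi_{y,z'}(b)$.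

\begin{definition}
Let $0<\gamma\le1$. An element $v\in N_K$ is \emph{$\gamma$-mixing} if $|\mathbb{E}_{h\in H}\chi(hv)|\le1-\gamma$ for every nontrivial character $\chi$ of $N_K$.
\end{definition}

This implies hypothesis \eqref{eq:hyp} for $N_K\rtimes H$ with $s=0$ and $c=\gamma$. Let $L=N_\Delta\rtimes H$. It acts on $(E^*)^X$, with $\tau\in N_\Delta$ acting by $(\tau k)_x=\tau_x(k_x)$. Since different coordinates receive different automorphisms, $N_{E^*}$ need not be preserved. The norm $\operatorname{Nm}\colon E^*\to\mathbb{F}_p^*$ is insensitive to automorphisms, so $L$ does preserve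
\[
N_E=\Big\{k\in(E^*)^X:\ \operatorname{Nm}\Big(\prod_{z\in Z}k_{y,z}\Big)=1\ \text{ for all }y\in Y\Big\}\supseteq N_{E^*}.
\]
Put $G_0=N_E\rtimes L$. Its order divides $(|E|-1)^{|X|}|\Delta|^{|X|}|H|$, so $p\nmid|G_0|$. Let $N_E$ act on $V=E^X$ by coordinatewise multiplication, $N_\Delta$ by coordinatewise Galois action, and $H$ by $(hu)_x=u_{h^{-1}x}$. All these maps are $\mathbb{F}_p$-linear. Conjugating the map of $k\in N_E$ by that of $\tau\in N_\Delta$ gives $u_x\mapsto\tau_x(k_x\tau_x^{-1}u_x)=\tau_x(k_x)u_x$, the map of $\tau k$, and conjugating the map of a tuple by that of $h$ gives the map of the permuted tuple. So $V$ is an $\mathbb{F}_p[G_0]$-module.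

\subsection{Absolute irreducibility}
We recall the density theorem in the form needed: if $V$ is a finite-dimensional irreducible module over an $\mathbb{F}_p$-algebra $B$ and $\operatorname{End}_B(V)=\mathbb{F}_p$, then $B\to\operatorname{End}_{\mathbb{F}_p}(V)$ is onto. In that case $B\otimes F\to\operatorname{End}_F(V\otimes F)$ is onto for every field $F\supseteq\mathbb{F}_p$, so $V\otimes F$ is irreducible.

\begin{proposition}\label{prop:irred}
$V$ is an absolutely irreducible $\mathbb{F}_p[G_0]$-module.
\end{proposition}

\begin{proof}
Let $V_x\cong E$ be the $x$-th coordinate subspace. The map $N_{E^*}\to E^*$, $k\mapsto k_x$, is onto, since a second point of the block can compensate. So $N_E$ acts on $V_x$ through all multiplications by $E^*$; hence $V_x$ is an irreducible $N_E$-module with $\operatorname{End}_{N_E}(V_x)=E$. Let $x\ne x'$. As $|Z|\ge3$, the block of $x'$ contains a point $x''\notin\{x,x'\}$, and as $|E|>2$ there is $b\in E^*$ with $b\ne1$. The element with entries $b$ at $x'$, $b^{-1}$ at $x''$ and $1$ elsewhere acts trivially on $V_x$ and nontrivially on $V_{x'}$.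 So $V$ is a direct sum of pairwise nonisomorphic irreducible $N_E$-modules, and every $N_E$-submodule is a sum of some of the $V_x$. Since $H$ is transitive, $V$ is irreducible under $G_0$.

An endomorphism of the $G_0$-module $V$ maps each $V_x$ to itself, again because the $V_x$ are nonisomorphic, and acts there as multiplication by some $e_x\in E$. It commutes with the transitive group $H$, so all $e_x$ equal one element $e$. It commutes with an element $\tau\in N_\Delta$ whose entry $\tau_x$ generates $\Delta$, so $\tau_x(e)=e$ and $e\in\mathbb{F}_p$. The density theorem applies.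
\end{proof}

\subsection{The Kazhdan constant}
The mixing of $v$ controls only characters that are nontrivial on $N_{E^*}$, while $G_0$ is built on the larger group $N_E$. A character of $N_E$ may well be trivial on $N_{E^*}$. The point of the next proof is that such a character does not stay trivial on $N_{E^*}$ when it is twisted by $N_\Delta$.

\begin{proposition}\label{prop:kappa}
Let $T_H$ be a symmetric list in $H$ with $\kappa(H,T_H)>0$, and let $w\in N_\Delta$ and $v\in N_{E^*}$ be $\gamma$-mixing. Then $T_0=T_H\cup\{w^{\pm1},v^{\pm1}\}$ satisfies $\kappa(G_0,T_0)\ge\gamma\,\kappa(H,T_H)/(36\sqrt2)$.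
\end{proposition}

\begin{proof}
Lemma~\ref{lem:semidirect} for $L=N_\Delta\rtimes H$ gives $\kappa(L,T_H\cup\{w^{\pm1}\})\ge\kappa(H,T_H)\sqrt\gamma/6$. We claim that
\begin{equation}\label{eq:Lmix}
|\mathbb{E}_{l\in L}\,\chi(lv)|\le1-\gamma/2\qquad\text{for every nontrivial character }\chi\text{ of }N_E .
\end{equation}
Then Lemma~\ref{lem:semidirect} for $G_0=N_E\rtimes L$ with $c=\gamma/2$ contributes the further factor $\sqrt{\gamma/2}/6$, and the proposition follows.

Extend $\chi$ to a tuple $(\chi_x)$ of characters of $E^*$, and for $\tau\in N_\Delta$ let $\chi^\tau=(\chi_x\circ\tau_x)_x$. Writing $l=\tau h$ we have $\chi(lv)=\chi^\tau(hv)$ with $hv\in N_{E^*}$, so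
\[
\mathbb{E}_{l\in L}\,\chi(lv)=\mathbb{E}_{\tau\in N_\Delta}\mathbb{E}_{h\in H}\,\chi^\tau(hv).
\]
The inner average has modulus at most $1-\gamma$ whenever $\chi^\tau$ is nontrivial on $N_{E^*}$. If this happens for at least half of the $\tau$, the total is at most $\frac12+\frac12(1-\gamma)$, which is \eqref{eq:Lmix}.

A $\Delta$-invariant character $\psi$ of $E^*$ is trivial on all elements $e^p/e$. These form the kernel of the norm (Hilbert's Theorem 90): in the cyclic group $E^*$ the norm is the power map with exponent $(|E|-1)/(p-1)$, and its kernel consists of the $(p-1)$-th powers. If for every $y$ the characters $\chi_{y,z}$ $(z\in Z)$ were all equal to one $\Delta$-invariant character $\psi_y$, then $\chi(k)=\prod_y\psi_y(\prod_zk_{y,z})$ would equal $1$ on $N_E$. So there is $y_0$ such that the characters $\chi_z=\chi_{y_0,z}$ are not all equal to one $\Delta$-invariant character. Let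
\[
D=\Big\{\tau\in\Delta^Z:\prod_z\tau_z=1\Big\},\qquad\mathcal{T}=\{\tau\in D:\ \chi_z\circ\tau_z\text{ does not depend on }z\}.
\]
Since $N_\Delta=D^Y$, the $y_0$-block of a uniform $\tau\in N_\Delta$ is uniform in $D$, and if it lies outside $\mathcal{T}$, then $\chi^\tau$ is nontrivial on $N_{E^*}$ by \eqref{eq:trivial}. It remains to show $|\mathcal{T}|\le|D|/2$.

Suppose $\mathcal{T}\ne\emptyset$, pick $\tau^0\in\mathcal{T}$, and let $\psi=\chi_z\circ\tau^0_z$ be the common value, with stabilizer $\Delta_\psi\le\Delta$. For $\tau\in D$ we have $\chi_z\circ(\tau^0_z\tau_z)=\psi\circ\tau_z$, so $\tau^0\tau\in\mathcal{T}$ if and only if the coset $\tau_z\Delta_\psi$ does not depend on $z$. Such $\tau$ form a subgroup $D_1$ of $D$, and $|\mathcal{T}|=|D_1|$. If $D_1=D$, then for each $g\in\Delta$ the tuple $(g,g^{-1},1,\dots,1)$, which has an entry $1$ because $|Z|\ge3$, lies in $D_1$, and so $g\in\Delta_\psi$. Then $\psi$ is $\Delta$-invariant and $\chi_z=\psi\circ(\tau_z^0)^{-1}=\psi$ for all $z$, contrary to the choice of $y_0$. So $D_1$ has index at least $2$.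
\end{proof}

\begin{remark}
The hypothesis $|Z|\ge3$ cannot be dropped here. If $|Z|=|\Delta|=2$, an element of $N_\Delta$ applies the same automorphism to both points of a block. Then $L$ preserves $N_{E^*}$, a proper subgroup of $N_E$, and $T_0$ does not even generate $G_0$.
\end{remark}

\subsection{The criterion}

\begin{proposition}\label{prop:assembly}
Let $k_H\ge1$ be an integer, $\kappa_H>0$ and $0<\gamma\le1$. Put $k_0=k_H+4$, $\kappa_0=\gamma\kappa_H/(36\sqrt2)$ and $\ell=\ell(k_0,\kappa_0)$ as in Lemma~\ref{lem:padding}; let $q_0\ge\max(29,k_0^\ell)$ be prime and $k=k_0^\ell(q_0-1)$. Let $p\ne q_0$ be prime, let data {\rm(D1)--(D3)} be given, and suppose: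
\begin{itemize}
\item[(i)] $H$ has a symmetric list $T_H$ with $|T_H|=k_H$ and $\kappa(H,T_H)\ge\kappa_H$;
\item[(ii)] $w\in N_\Delta$ and $v\in N_{E^*}$ are $\gamma$-mixing;
\item[(iii)] $A\subseteq E$ is a $\Delta$-invariant $\mathbb{F}_p$-subspace and $\delta_A(v_x)\le\beta\dim A$ for all $x\in X$.
\end{itemize}
Let $G=G_0\times\mathbb{F}_{q_0}^2$ act on $V=E^X$ through $G_0$, call this representation $\rho$, and let $W=A^X$. Then $p\nmid|G|$, $\rho$ is absolutely irreducible over $\mathbb{F}_p$, and $G$ has a symmetric generating set $S\not\ni1$ with $|S|=k$ and $\lambda_2\le\frac12$ such that, for every field $F\supseteq\mathbb{F}_p$ and $W_F=W\otimes F$,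
\[
\dim_F\Big(W_F+\sum_{g\in S}\rho(g)W_F\Big)\le(1+k\ell\beta)\dim_FW_F .
\]
\end{proposition}

\begin{proof}
We have $|G|=|G_0|q_0^2$, which is prime to $p$, and $\rho$ is absolutely irreducible by Proposition~\ref{prop:irred}. The list $T_0$ of Proposition~\ref{prop:kappa} has length $k_0$ and $\kappa(G_0,T_0)\ge\kappa_0$, so Lemma~\ref{lem:padding} provides $S$. Elements of $H$ preserve $W$ because they only permute coordinates, and $w^{\pm1}$ preserve $W$ because $A$ is $\Delta$-invariant. Since $W+vW=\bigoplus_x(A+v_xA)$, we get $\delta_W(v)=\sum_x\delta_A(v_x)\le\beta\dim W$, and $\delta_W(v^{-1})=\delta_W(v)$ by Lemma~\ref{lem:delta}. Each $g\in S$ acts as a word of length $\ell$ in $T_0$, so the same lemma gives $\delta_W(\rho(g))\le\ell\beta\dim W$ and then the inequality over $\mathbb{F}_p$. Extension of scalars commutes with sums and images of subspaces and preserves dimensions.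
\end{proof}

The numbers $k$ and $\ell$ depend only on $k_H,\kappa_H,\gamma$ and $q_0$. The task is therefore to keep these four fixed, to keep $0<\dim A\le\frac12\dim E$, and to let $\beta$ tend to $0$.

\section{Large characteristic: proof of Theorem~\ref{thm:large}}\label{sec:large}

With $|X|=p-1$ the full symmetric group has order prime to $p$. It makes mixing easy: any two coordinates can be exchanged without touching the others, and this reduces an arbitrary character of $N_K$ to a single character of $K$.

\begin{lemma}\label{lem:mixsym}
Let $|Y|=1$, $d=|X|\ge3$ and $H=\operatorname{Sym}(X)$. Let $K$ be a finite abelian group and let $v\in N_K$ satisfy $|\sum_x\psi(v_x)|\le d/4$ for every nontrivial character $\psi$ of $K$. Then $v$ is $\frac14$-mixing.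
\end{lemma}

\begin{proof}
Let $\chi=(\chi_x)$ be nontrivial on $N_K$. By \eqref{eq:trivial} there are $x\ne x'$ with $\psi=\chi_x\overline{\chi_{x'}}\ne1$. Put $\Phi(\sigma)=\chi(\sigma v)=\prod_z\chi_z(v_{\sigma^{-1}z})$ and $\sigma'=(x\,x')\sigma$. With $u=\sigma^{-1}x$ and $u'=\sigma^{-1}x'$ we have $\sigma'^{-1}x=u'$ and $\sigma'^{-1}x'=u$, while $\sigma'^{-1}z=\sigma^{-1}z$ for all other $z$. Hence
\[
\frac{\Phi(\sigma')}{\Phi(\sigma)}=\frac{\chi_x(v_{u'})\chi_{x'}(v_u)}{\chi_x(v_u)\chi_{x'}(v_{u'})}=\psi(v_{u'})\overline{\psi(v_u)}=:\phi(u,u').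
\]
The map $\sigma\mapsto\sigma'$ is a bijection, so $\mathbb{E}_\sigma\Phi(\sigma)=\mathbb{E}_\sigma\frac12(\Phi(\sigma)+\Phi(\sigma'))$, and $(u,u')$ is uniform among ordered pairs of distinct points. By the Cauchy--Schwarz inequality,
\[
|\mathbb{E}_\sigma\Phi(\sigma)|^2\le\mathbb{E}_{u\ne u'}\tfrac14|1+\phi(u,u')|^2=\tfrac12+\tfrac12\operatorname{Re}\mathbb{E}_{u\ne u'}\phi(u,u').
\]
Now $\sum_{u\ne u'}\phi(u,u')=|\sum_u\psi(v_u)|^2-d\le d^2/16$, so the last average is at most $\frac{d}{16(d-1)}\le\frac3{32}$, and $|\mathbb{E}_\sigma\Phi(\sigma)|^2\le\frac{35}{64}<(\frac34)^2$.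
\end{proof}

For hypothesis (i) we use the theorem of Kassabov \cite{kassabov}: \emph{there are an integer $k_1$ and $\epsilon_1>0$ such that every $\operatorname{Sym}(d)$ has a generating set $\Sigma_d$ with $|\Sigma_d|\le k_1$ in whose undirected Cayley graph every vertex set $B$ with $|B|\le\frac12d!$ has at least $\epsilon_1|B|$ neighbors outside $B$.} We may assume $\epsilon_1\le1$. To turn this into a Kazhdan constant we recall the \emph{discrete Cheeger inequality}: if, in a $k$-regular multigraph with loops allowed, every set $B$ of at most half of the vertices sends at least $\eta k|B|$ edges to its complement, then $\lambda_2\le1-\eta^2/2$. Let $T_d$ be the list made of the elements of $\Sigma_d$, their inverses, and enough copies of $1$ to reach length exactly $2k_1$. It is symmetric, and each outside neighbor of $B$ accounts for at least one edge leaving $B$, so the inequality applies with $\eta=\epsilon_1/(2k_1)$. By Lemma~\ref{lem:kazhdan}(a), $\kappa(\operatorname{Sym}(d),T_d)\ge\epsilon_1/(2k_1)$ for all $d$.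

\begin{proof}[Proof of Theorem~\ref{thm:large}]
In Proposition~\ref{prop:assembly} take $k_H=2k_1$, $\kappa_H=\epsilon_1/(2k_1)$, $\gamma=\frac14$, and let $q_0$ be the least admissible prime. Then $\ell$, $q_0$ and $k$ are absolute constants. Let $m\ge2$ be even and $p\equiv1\pmod m$ a prime with $p\ge64m^2$ and $p>q_0$. Let $E,t,\omega,A,\Delta$ be as in Lemma~\ref{lem:field1}; the order $m$ of $\Delta$ is prime to $p$. Take one block $X=Z=\mathbb{F}_p^*$, $d=p-1$, and $H=\operatorname{Sym}(X)$, of order $(p-1)!$. Then (D1)--(D3) and (i) hold.

Define $v_a=t+a$ for $a\in\mathbb{F}_p^*\setminus\{1\}$ and $v_1=(\omega-1)^{-1}(t+1)$. By Lemma~\ref{lem:field1}(c), $v\in N_{E^*}$. For a nontrivial character $\psi$ of $E^*$, the sum $\sum_x\psi(v_x)$ arises from Katz's sum by deleting the terms $a=0,1$ and adding $\psi(v_1)$. Using $m\le\sqrt p/8$ and $\sqrt p\ge16$,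
\[
\Big|\sum_x\psi(v_x)\Big|\le(m-1)\sqrt p+3\le\frac p8-\sqrt p+3\le\frac p8-13\le\frac{p-1}4 .
\]
To define $w$, take a tuple in $\Delta^X$ in which every element of $\Delta$ occurs $(p-1)/m$ times, and change one coordinate so that the product becomes $1$. For a nontrivial character $\psi$ of $\Delta$ the sum over the original tuple is $0$, so $|\sum_x\psi(w_x)|\le2\le(p-1)/4$. By Lemma~\ref{lem:mixsym}, $v$ and $w$ are $\frac14$-mixing, which is (ii). By Lemma~\ref{lem:field1}(a),(b), hypothesis (iii) holds with $\beta=2/m$.

Proposition~\ref{prop:assembly} now gives $G$, $S$, $\rho$ and $W$, with $n=\dim V=m(p-1)$, $\dim W=\frac m2(p-1)=n/2$ and $C=2k\ell$.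
\end{proof}

\section{A permutation group of order prime to $p$}\label{sec:H}

From now on $p$ is a fixed prime, and two ingredients of Section~\ref{sec:large} are lost. To make $\beta$ small the field $E$ must be large, and then $X$ must be large to hold enough elements $t+a$; but $p$ divides $|\operatorname{Sym}(X)|$ once $|X|\ge p$. Also, the diagonal action of Frobenius on the powers of $t$ required $m\mid p-1$. This section replaces the symmetric group; the next one replaces the field and the subspace.

The proof of Lemma~\ref{lem:mixsym} used two features of $\operatorname{Sym}(X)$: a local move that leaves most coordinates alone, and a global move that brings a uniformly random entry of $v$ to the place of the local move. We obtain both from $H=P^Y\rtimes R$, where a small group $P$ acts inside each block independently and $R$ permutes the blocks transitively. All groups involved are built from three auxiliary primes $q_1,q_2,q$, chosen different from $p$ and from each other: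
\[
(q_1,q_2)=\begin{cases}(7,3)&p\notin\{3,7\},\\(5,2)&p\in\{3,7\},\end{cases}\qquad q=\begin{cases}11&p\ne11,\\13&p=11.\end{cases}
\]
Note that $q_2\mid q_1-1$. A constant is \emph{uniform} if it depends only on $(q_1,q_2,q)$, a triple that takes finitely many values.

\subsection{The group that permutes the blocks}
For $i\ge1$ let
\[
Y_i=(\mathbb{Z}/q^i)^3,\qquad\Gamma_i=\ker\big(\operatorname{SL}_3(\mathbb{Z}/q^i)\to\operatorname{SL}_3(\mathbb{Z}/q)\big),\qquad R_i=Y_i\rtimes\Gamma_i ,
\]
where $R_i$ acts on $Y_i$ by the affine maps $y\mapsto\gamma y+x$; the action is transitive. Let $Y_0$ be a point. We use $\Gamma_i$ and not $\operatorname{SL}_3(\mathbb{Z}/q^i)$ in order to control the order: the kernel of the reduction $\Gamma_{i+1}\to\Gamma_i$ consists of matrices $1+q^iB$, which multiply by adding $B$ modulo $q$, so $\Gamma_i$ and $R_i$ are $q$-groups. Let $\Gamma(q)\le\operatorname{SL}_3(\mathbb{Z})$ be the group of matrices congruent to $1$ modulo $q$. A vector $\xi\in Y_i$ is \emph{primitive} if $\xi\notin qY_i$.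

\begin{lemma}\label{lem:orbit}
Let $1\le i\le j$.
\begin{itemize}
\item[(a)] The reduction maps $\Gamma(q)\to\Gamma_i$, $\Gamma_j\to\Gamma_i$ and $R_j\to R_i$ are onto.
\item[(b)] If $\xi\in Y_i$ is primitive and $\gamma$ is uniform in $\Gamma_j$, then each of $\gamma\xi$, $\gamma^{\mathsf T}\xi$ and $(\gamma^{\mathsf T})^{-1}\xi$ is uniform in the coset $\xi+qY_i$, which has $q^{3(i-1)}$ elements.
\end{itemize}
\end{lemma}

\begin{proof}
An element of $\mathbb{Z}/q^i$ is a unit if and only if it is not divisible by $q$. A primitive vector of length at least $2$ can be brought to $e_1$ by adding multiples of one coordinate to another: if only the first coordinate is a unit, add it to the second; then use a unit coordinate other than the first to make the first equal to $1$; then clear the others. So every primitive $\xi\in Y_i$ is $ge_1$ with $g$ a product of elementary matrices. Applying this to the first column of a matrix in $\operatorname{SL}_3(\mathbb{Z}/q^i)$, clearing the first row by column operations, and repeating with the remaining $2\times2$ block reduces the matrix to a diagonal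 matrix $(1,1,u)$ with $u=\det=1$. Hence $\operatorname{SL}_3(\mathbb{Z}/q^i)$ is generated by elementary matrices, which lift to $\operatorname{SL}_3(\mathbb{Z})$. A lift of an element of $\Gamma_i$ lies in $\Gamma(q)$. This surjection factors through $\Gamma_j$, which proves (a).

For (b), the maps $\gamma\mapsto\gamma^{\mathsf T}$ and $\gamma\mapsto(\gamma^{\mathsf T})^{-1}$ are bijections of $\Gamma_j$, and $\gamma\xi$ is uniform on the orbit of $\xi$. By (a) it suffices to show $\Gamma_i\xi=\xi+qY_i$. The orbit of $e_1$ lies in $e_1+qY_i$ because $\gamma\equiv1\pmod q$. Conversely, for $u\equiv1\pmod q$ the matrix with rows $(u,0,0)$, $(qb,u^{-1},0)$, $(qb',0,1)$ lies in $\Gamma_i$ and sends $e_1$ to $(u,qb,qb')$. For $\xi=ge_1$, normality of $\Gamma_i$ in $\operatorname{SL}_3(\mathbb{Z}/q^i)$ gives $\Gamma_i\xi=g\Gamma_ie_1=\xi+qY_i$.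
\end{proof}

A discrete group $\Gamma$ has \emph{property (T)} if there are a finite set $\Sigma\subseteq\Gamma$ and $\kappa>0$ such that every unitary representation of $\Gamma$ on a Hilbert space that has a unit vector $\xi$ with $\max_{s\in\Sigma}\|s\xi-\xi\|<\kappa$ has a nonzero invariant vector. The group $\operatorname{SL}_3(\mathbb{Z})$ and its subgroups of finite index have property (T) (Kazhdan; see \cite{bhv}). Fix such $\Sigma$ and $\kappa_\Gamma$ for $\Gamma(q)$, with $\Sigma=\Sigma^{-1}$ nonempty and $\kappa_\Gamma\le2$. By Lemma~\ref{lem:orbit}(a), a representation of $\Gamma_j$ without nonzero invariant vectors pulls back to such a representation of $\Gamma(q)$. So the image of $\Sigma$ is a symmetric list $T_{\Gamma_j}$ of length $|\Sigma|$ with $\kappa(\Gamma_j,T_{\Gamma_j})\ge\kappa_\Gamma$, for all $j$.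

\begin{lemma}\label{lem:R}
There are a uniform integer $k_R$ and a uniform $\kappa_R>0$ such that each $R_j$, $j\ge1$, has a symmetric list of length $k_R$ with Kazhdan constant at least $\kappa_R$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:semidirect} with $N=Y_j$, $L=\Gamma_j$ and the translations by $e_1,e_2,e_3$. A nontrivial character of $Y_j$ has the form $\chi(x)=e(\xi\cdot x/q^i)$ with $1\le i\le j$ and $\xi\in Y_i$ primitive. We have $\chi(\gamma e_\nu)=e((\gamma^{\mathsf T}\xi)_\nu/q^i)$, so by Lemma~\ref{lem:orbit}(b)
\[
\mathbb{E}_{\gamma\in\Gamma_j}\chi(\gamma e_\nu)=e(\xi_\nu/q^i)\,\mathbb{E}_{x\in\mathbb{Z}/q^{i-1}}e(x/q^{i-1}).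
\]
This is $0$ for $i\ge2$. For $i=1$ it is $e(\xi_\nu/q)$, and $\xi_\nu\ne0$ for some $\nu$, where the real part is at most $\cos\frac{2\pi}q$. So \eqref{eq:hyp} holds with $c=\frac13(1-\cos\frac{2\pi}q)$.
\end{proof}

\subsection{Boundedly many test vectors for the permutation module}
To climb from $R_j$ to $P^{Y_j}\rtimes R_j$ we must verify \eqref{eq:hyp} for $N=\mathbb{F}_{q'}^{Y_j}$ with $q'\in\{q_1,q_2\}$, where $R_j$ acts by $(gu)_y=u_{g^{-1}y}$. Put $\langle a,u\rangle=\sum_ya_yu_y$; the characters of $N$ are $u\mapsto e(\langle a,u\rangle/q')$. We choose the vectors at random. The difficulty is the union bound over $q'^{|Y_j|}$ characters: the failure probability for $a$ is exponentially small only in the dimension of the span of the orbit $R_ja$, and this dimension is small for some $a$, for instance $1$ for a constant function. The remedy is to sort the $a$ by the smallest quotient $Y_i$ through which they factor. There are at most $q'^{|Y_i|}$ of them, and their orbits span a space of dimension proportional to $|Y_i|$.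

\begin{lemma}\label{lem:test}
Let $q'\ne q$ be prime. There are $s\geq1$ and $c\in(0,2]$, depending only on $q'$ and $q$, such that for every $j\ge1$ there are $u_0,\dots,u_s\in\mathbb{F}_{q'}^{Y_j}$ with
\[
\frac1{s+1}\sum_{\nu=0}^s\operatorname{Re}\,\mathbb{E}_{g\in R_j}\,e\big(\langle a,gu_\nu\rangle/q'\big)\le1-c\qquad\text{for all }0\ne a\in\mathbb{F}_{q'}^{Y_j}.
\]
\end{lemma}

\begin{proof}
Since $\langle a,gu\rangle=\langle g^{-1}a,u\rangle$ and $g\mapsto g^{-1}$ is a bijection, we may replace $\langle a,gu_\nu\rangle$ by $\langle ga,u_\nu\rangle$. For $0\le i\le j$ let $n_i=|Y_i|=q^{3i}$ and let $\mathcal{F}_i\subseteq\mathbb{F}_{q'}^{Y_j}$ be the space of functions that factor through the reduction $Y_j\to Y_i$. It is an $R_j$-submodule with $q'^{n_i}$ elements, and for $i\ge1$ the action on it factors through $R_i$, where $|R_i|\le q^{3i}q^{9i}=n_i^4$. The \emph{level} of $a$ is the least $i$ with $a\in\mathcal{F}_i$.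

\emph{Step 1: if $a$ has level $i\ge1$, then $D=\dim\operatorname{span}(R_ia)\ge q^{-3}n_i$.} Extend scalars to $\overline{\mathbb{F}}_{q'}$, which contains an element $\omega_i$ of order $q^i$ because $q'\ne q$. The functions $f_\xi(y)=\omega_i^{\,\xi\cdot y}$ $(\xi\in Y_i)$ are eigenvectors of the translation group $Y_i$ for pairwise distinct eigencharacters, so they are linearly independent and form a basis of the functions on $Y_i$. For the same reason, a translation-invariant subspace that contains $a$ contains every $f_\xi$ occurring in the expansion of $a$. If $\xi\in qY_i$, then $f_\xi$ factors through $Y_{i-1}$; as $a\notin\mathcal{F}_{i-1}$, some $f_\xi$ with primitive $\xi$ occurs. Finally $\gamma f_\xi=f_{(\gamma^{\mathsf T})^{-1}\xi}$ for $\gamma\in\Gamma_i$, so by Lemma~\ref{lem:orbit}(b) the span contains $q^{3(i-1)}$ of the basis vectors.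

\emph{Step 2: random choice.} Fix $s$ with $(\frac34s-1)q^{-3}\ge7$, and let $u_1,\dots,u_s$ be independent and uniform in $\mathbb{F}_{q'}^{Y_j}$. Say that a vector $a'$ is \emph{missed} if $\langle a',u_\nu\rangle=0$ for $\nu=1,\dots,s$, and call $a$ of level $i\ge1$ \emph{bad} if $ga$ is missed for more than $\frac34$ of the $g\in R_i$. Choose $g_1,\dots,g_D\in R_i$ such that $g_1a,\dots,g_Da$ is a basis of $\operatorname{span}(R_ia)$. If $a$ is bad, then for uniform $g\in R_i$ each $gg_\mu$ is uniform, so the expected number of indices $\mu$ with $gg_\mu a$ missed exceeds $\frac34D$. Hence there are $g\in R_i$ and a set $J$ of more than $\frac34D$ indices such that $gg_\mu a$ is missed for all $\mu\in J$. For fixed $g$ and $J$ these vectors are linearly independent, so this event has probability $q'^{-s|J|}\le q'^{-3sD/4}$. There are at most $n_i^4\le q'^{4n_i}$ choices of $g$ and $2^D\le q'^D$ choices of $J$. By Step 1,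
\[
\Pr(a\text{ is bad})\le q'^{4n_i}q'^{-(3s/4-1)D}\le q'^{4n_i-7n_i}.
\]
Summing over the at most $q'^{n_i}$ vectors of level $i$ and over $i\ge1$, the probability that some $a$ is bad is at most $\sum_{i\ge1}q'^{-2n_i}\le\sum_{n\ge1}4^{-n}<1$. Fix $u_1,\dots,u_s$ for which no $a$ is bad.

\emph{Step 3: conclusion.} Let $u_0$ be the indicator function of one point; it takes care of level $0$. Put $c_1=1-\cos\frac{2\pi}{q'}$, so that $\operatorname{Re}e(x/q')\le1-c_1$ for $0\ne x\in\mathbb{F}_{q'}$. If $a\ne0$ is constant, then $\langle ga,u_0\rangle\ne0$ for all $g$. If $a$ has level $i\ge1$, then for at least $\frac14$ of the $g\in R_j$ some $\langle ga,u_\nu\rangle$ is nonzero, because $R_j\to R_i$ is onto. In both cases the average in the lemma is at most $1-c$ with $c=c_1/(4(s+1))$.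
\end{proof}

\subsection{The group $H$}
Let $Z=\mathbb{F}_{q_1}$, let $C\le\mathbb{F}_{q_1}^*$ be the subgroup of order $q_2$, and let $P=\{z\mapsto\mu z+e:\mu\in C,\ e\in\mathbb{F}_{q_1}\}$, so $|P|=q_1q_2\le21$. For $j\ge1$ put $Y=Y_j$, $R=R_j$, $X=Y\times Z$, and let $\phi\in P^Y$ and $g\in R$ act on $X$ by
\[
\phi(y,z)=(y,\phi_yz),\qquad g(y,z)=(gy,z).
\]
Then $(g\phi g^{-1})_y=\phi_{g^{-1}y}$, and these maps form the group $H=P^Y\rtimes R$. It is transitive on $X$, permutes the blocks, and its order is a product of powers of $q_1,q_2,q$. So (D2) and (D3) hold.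

\begin{lemma}\label{lem:H}
There are a uniform integer $k_H$ and a uniform $\kappa_H>0$ such that for every $j\ge1$ the group $H$ has a symmetric list of length $k_H$ with Kazhdan constant at least $\kappa_H$.
\end{lemma}

\begin{proof}
Since $P=\mathbb{F}_{q_1}\rtimes C$, we have $H=\mathbb{F}_{q_1}^Y\rtimes(C^Y\rtimes R)$. Start from the list of Lemma~\ref{lem:R} and apply Lemma~\ref{lem:semidirect} twice. For $C^Y\rtimes R$, identify $C$ with the additive group $\mathbb{F}_{q_2}$; then \eqref{eq:hyp} is Lemma~\ref{lem:test} with $q'=q_2$. For $N=\mathbb{F}_{q_1}^Y$ and $L=C^Y\rtimes R$, take $u_0,\dots,u_s$ from Lemma~\ref{lem:test} with $q'=q_1$. Conjugation by $\mu g$, with $\mu\in C^Y$ and $g\in R$, sends $u$ to the vector with entries $\mu_y(gu)_y$, and $\sum_ya_y\mu_y(gu)_y=\langle\mu a,gu\rangle$ with $(\mu a)_y=\mu_ya_y$. As $\mu a\ne0$ for $a\ne0$, the bound of Lemma~\ref{lem:test} holds for each fixed $\mu$, and hence after averaging over $\mu$. The lengths added and the factors lost are uniform.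
\end{proof}

\begin{lemma}\label{lem:mixH}
Let $K$ be a finite abelian group and $b\colon Y\to K$ a map with $|\mathbb{E}_{y\in Y}\psi(b(y))|\le\frac1{42}$ for every nontrivial character $\psi$ of $K$. Define $v\in N_K$ by $v_{y,0}=b(y)$, $v_{y,1}=b(y)^{-1}$ and $v_{y,z}=1$ for $z\ne0,1$. Then $v$ is $\frac1{84}$-mixing.
\end{lemma}

\begin{proof}
Let $\chi=(\chi_{y,z})$ be nontrivial on $N_K$, and use \eqref{eq:trivial} to choose $y_0$ such that $\chi_z=\chi_{y_0,z}$ is not constant in $z$. For $h=\phi g$ we have $h^{-1}(y,z)=(g^{-1}y,\phi_y^{-1}z)$, so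
\[
\chi(hv)=\prod_y\prod_z\chi_{y,z}\big(v_{g^{-1}y,\,\phi_y^{-1}z}\big)=\prod_y\big(\chi_{y,\phi_y0}\,\overline{\chi_{y,\phi_y1}}\big)\big(b(g^{-1}y)\big).
\]
For fixed $g$ the coordinates $\phi_y\in P$ are independent, so the average over $\phi$ is a product over $y$ of averages of modulus at most $1$. We keep only the factor at $y_0$, which is $\mathbb{E}_{\varphi\in P}\psi_\varphi(b(g^{-1}y_0))$ with $\psi_\varphi=\chi_{\varphi0}\overline{\chi_{\varphi1}}$. Since $g^{-1}y_0$ is uniform in $Y$, the Cauchy--Schwarz inequality gives
\[
|\mathbb{E}_h\chi(hv)|^2\le\mathbb{E}_y\big|\mathbb{E}_\varphi\psi_\varphi(b(y))\big|^2=\mathbb{E}_{\varphi,\varphi'}\mathbb{E}_y\big(\psi_\varphi\overline{\psi_{\varphi'}}\big)(b(y))\le\Pr(\psi_\varphi=\psi_{\varphi'})+\frac1{42}.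
\]

The characters $\psi_\varphi$ are not all equal. Otherwise there is $\psi$ with $\chi_{e+\mu}=\chi_e\overline\psi$ for all $e\in\mathbb{F}_{q_1}$ and $\mu\in C$. Taking $\mu=1$ and going once around $\mathbb{F}_{q_1}$ gives $\psi^{q_1}=1$, so $\psi^a$ makes sense for $a\in\mathbb{F}_{q_1}$, and $\chi_{e+a}=\chi_e\overline\psi^{\,a}$. Comparing at $a=\mu\in C\setminus\{1\}$ gives $\psi^{\mu-1}=1$, hence $\psi=1$, and $\chi_z$ would be constant.

So the set of $\varphi$ with $\psi_\varphi=\psi_1$ has some size $a$ with $1\le a\le|P|-1$, and at least $2a(|P|-a)\ge2(|P|-1)\ge|P|$ ordered pairs have $\psi_\varphi\ne\psi_{\varphi'}$. Thus $\Pr(\psi_\varphi=\psi_{\varphi'})\le1-\frac1{|P|}\le1-\frac1{21}$, and $|\mathbb{E}_h\chi(hv)|\le(1-\frac1{42})^{1/2}\le1-\frac1{84}$.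
\end{proof}

\begin{remark}
The multipliers $C$ are needed. If $P$ consisted of translations only and $K$ had a character $\psi$ of order $q_1$, the tuple $\chi_{y,z}=\psi^z$ would be nontrivial on $N_K$, while the first display of the proof would give $\chi(hv)=\prod_y\overline{\psi(b(y))}$ for all $h$, an average of modulus $1$.
\end{remark}

\section{Digit sums and the subspace}\label{sec:digits}

We again take $E$ generated by a root $t$ of a binomial of degree $m$, now over a large ground field $\mathbb{F}_Q$, and let $A$ be spanned by the lines $\mathbb{F}_Qt^i$ with $i$ in a subset $I\subseteq\mathbb{Z}/m$. Multiplication by $t+a$ moves $I$ into $I\cup(I+1)$, as before. The Frobenius map, however, now permutes the lines by $i\mapsto pi$, and an interval is no longer invariant. We need a set $I$ of about half the residues that is invariant under multiplication by $p$ and almost invariant under adding $1$. For $m=p^r-1$, multiplication by $p$ rotates the base-$p$ digits and so preserves the digit sum, while adding $1$ raises the digit sum by at most $1$. A sublevel set of the digit sum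 can therefore be left only through a single level, and a single level is small.

\begin{example}
Let $p=2$, $r=3$, $m=7$. The nonzero residues with digit sum below $\frac32$ form $I=\{1,2,4\}$; we have $2I=I$ and $(I+1)\setminus I=\{3,5\}$. For $p=2$ and any odd $r\ge3$, the nonzero residues with digit sum below $r/2$ number $2^{r-1}-1$, and $i+1$ leaves the set exactly when $i$ is even with digit sum $(r-1)/2$, which happens for $\binom{r-1}{(r-1)/2}$ values of $i$. For $r=5$ this is $6$ out of $15$.
\end{example}

To bound a level for general $p$ we use the Littlewood--Offord theorem of Erd\H{o}s \cite{erdos} in this form: if $a_1,\dots,a_N$ are nonzero real numbers, then for any $\sigma$ at most $\binom N{\lfloor N/2\rfloor}$ of the $2^N$ sign choices satisfy $\sum_i\pm a_i=\sigma$.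

\begin{lemma}\label{lem:level}
For $r\ge1$ and any $\sigma$, at most $4p^r/\sqrt r$ strings in $\{0,\dots,p-1\}^r$ have digit sum $\sigma$.
\end{lemma}

\begin{proof}
First, $2^{-N}\binom N{\lfloor N/2\rfloor}\le1/\sqrt N$ for $N\ge1$. Indeed, $b_a=4^{-a}\binom{2a}a$ satisfies $b_0=1$ and $b_{a+1}/b_a=\frac{2a+1}{2a+2}\le\big(\frac{2a+1}{2a+3}\big)^{1/2}$, so $b_a\le1/\sqrt{2a+1}$; and the left side equals $b_a$ for both $N=2a$ and $N=2a-1$.

A uniform digit can be written as $\frac{p-1}2\pm a$, where $a\geq0$ is distributed as the distance of a uniform digit from $\frac{p-1}2$ and the sign is fair and independent of $a$. Condition on the distances $a_1,\dots,a_r$ of $r$ independent digits, and let $N$ be the number of nonzero ones. If $N\ge1$, the conditional probability of digit sum $\sigma$ is at most $1/\sqrt N$. For $p=2$ we always have $N=r$. For $p\ge3$, $N$ is binomial with success probability $1-\frac1p\ge\frac23$, so its mean is at least $\frac23r$ and its variance at most $\frac r4$; by Chebyshev's inequality $\Pr(N<\frac r3)\le\frac{r/4}{(r/3)^2}=\frac9{4r}$. In all cases the probability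 is at most $\sqrt{3/r}+\frac9{4r}\le(\sqrt3+\frac94)/\sqrt r\le4/\sqrt r$.
\end{proof}

\begin{lemma}\label{lem:I}
Let $r\ge100$ and $m=p^r-1$. There is $I\subseteq\mathbb{Z}/m$ with $pI=I$, $0<|I|<m/2$ and $|(I+1)\setminus I|\le\frac{16}{\sqrt r}|I|$.
\end{lemma}

\begin{proof}
Represent $\mathbb{Z}/m$ by the integers $0\le i\le p^r-2$, that is, by all $r$-digit strings except the one with all digits $p-1$. Let $s(i)$ be the digit sum and $\sigma_0=r(p-1)/2$, and put $I=\{i\ne0:s(i)<\sigma_0\}$.

\emph{Invariance.} If $i=\sum_{\nu<r}i_\nu p^\nu$, then $pi\equiv i_{r-1}+\sum_{\nu<r-1}i_\nu p^{\nu+1}\pmod m$. The rotated string is again an admissible representative, so $s(pi)=s(i)$ and $pI=I$.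

\emph{Size.} Let $a_0$ and $a_1$ be the numbers of $r$-digit strings with digit sum $<\sigma_0$ and $=\sigma_0$. Replacing each digit $x$ by $p-1-x$ exchanges sums below and above $\sigma_0$, so $2a_0+a_1=p^r$. The zero string is counted in $a_0$ and the excluded string is not, so $|I|=a_0-1\le\frac{p^r}2-1<\frac m2$; this is the reason for removing $0$. By Lemma~\ref{lem:level}, $a_1\le\frac4{10}p^r$, so $|I|\ge\frac3{10}p^r-1\ge\frac14p^r$.

\emph{Boundary.} Let $i\in I$ with $i+1\notin I$. Since $s(p^r-2)=2\sigma_0-1\ge\sigma_0$, we have $i\ne p^r-2$, so $i+1$ is a nonzero representative and $s(i+1)\ge\sigma_0>s(i)$. If the addition involved a carry, then $s(i+1)\le s(i)+1-(p-1)\le s(i)$. So there is no carry, $s(i+1)=s(i)+1$, and $s(i+1)=\lceil\sigma_0\rceil$. By Lemma~\ref{lem:level}, $|(I+1)\setminus I|\le4p^r/\sqrt r\le\frac{16}{\sqrt r}|I|$.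
\end{proof}

The ground field $\mathbb{F}_Q$ must satisfy three conditions: $\sqrt Q$ is much larger than $m$, so that Katz's bound is useful; $t$ keeps degree $m$ over it; and the total degree over $\mathbb{F}_p$ is prime to $p$. An extension of $\mathbb{F}_{p^r}$ of large prime degree meets all three.

\begin{lemma}\label{lem:field2}
Let $r\ge100$ with $p\nmid r$, let $m=p^r-1$, let $f>p^r$ be prime, and $Q=p^{rf}$. Let $\zeta$ generate $\mathbb{F}_{p^r}^*$, let $t\in\overline{\mathbb{F}}_p$ satisfy $t^m=\zeta$, and put $E=\mathbb{F}_Q(t)$ and $A=\sum_{i\in I}\mathbb{F}_Qt^i$ with $I$ as in Lemma~\ref{lem:I}. Then $[E:\mathbb{F}_Q]=m$, the order of $\Delta=\operatorname{Gal}(E/\mathbb{F}_p)$ is prime to $p$, $A$ is $\Delta$-invariant, $0<\dim_{\mathbb{F}_p}A<\frac12\dim_{\mathbb{F}_p}E$, and $\delta_A((t+a)^{\pm1})\le\frac{16}{\sqrt r}\dim_{\mathbb{F}_p}A$ for all $a\in\mathbb{F}_Q$.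
\end{lemma}

\begin{proof}
We have $t^{p^r}=t^{m+1}=\zeta t$, and $\zeta^{p^r}=\zeta$, so $t^{Q^e}=\zeta^{fe}t$. This equals $t$ if and only if $m\mid fe$, and since the prime $f$ exceeds $m$, if and only if $m\mid e$. So $[E:\mathbb{F}_Q]=m$ and $E=\bigoplus_{i\in\mathbb{Z}/m}\mathbb{F}_Qt^i$, where the line $\mathbb{F}_Qt^i$ depends only on $i$ modulo $m$ because $t^m\in\mathbb{F}_Q^*$. The order $|\Delta|=rfm$ is prime to $p$, as each factor is. The Frobenius map $x\mapsto x^p$ generates $\Delta$ and sends $\mathbb{F}_Qt^i$ to $\mathbb{F}_Qt^{pi}$, so it preserves $A$. We have $\dim_{\mathbb{F}_p}A=rf|I|$ and $\dim_{\mathbb{F}_p}E=rfm$. Finally $A+(t+a)A\subseteq\bigoplus_{i\in I\cup(I+1)}\mathbb{F}_Qt^i$, so $\delta_A(t+a)\le rf\,|(I+1)\setminus I|\le\frac{16}{\sqrt r}rf|I|$, and Lemma~\ref{lem:delta} gives the same bound for $(t+a)^{-1}$.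
\end{proof}

\section{Every characteristic: proof of Theorem~\ref{thm:every}}\label{sec:every}

In Proposition~\ref{prop:assembly} take $k_H,\kappa_H$ from Lemma~\ref{lem:H} and $\gamma=\frac1{84}$. Then $k_0$ and $\ell$ are uniform. Let $q_0$ be the least prime with $q_0\ge\max(29,k_0^\ell)$ and $q_0\ne p$; it is one of the two least admissible primes. So $k=k_0^\ell(q_0-1)$ depends only on $p$ and takes finitely many values as $p$ varies.

Let $\alpha>0$. Choose $r\ge100$ with $p\nmid r$ and $16k\ell/\sqrt r<\alpha$, and let $m,f,Q,t,E,\Delta,A$ be as in Lemma~\ref{lem:field2}; then (D1) holds. Choose $j$ with $|Y_j|=q^{3j}\ge100\max(Q,|\Delta|)$ and let $Y,Z,X,H$ be as in Section~\ref{sec:H}. Hypothesis (i) holds by Lemma~\ref{lem:H}.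

Let $b\colon Y\to\{t+a:a\in\mathbb{F}_Q\}$ be a map all of whose fibers have $\lfloor|Y|/Q\rfloor$ or $\lfloor|Y|/Q\rfloor+1$ elements. For a nontrivial character $\psi$ of $E^*$, the sum $\sum_y\psi(b(y))$ is $\lfloor|Y|/Q\rfloor$ times Katz's sum plus fewer than $Q$ further terms. Since $f\ge4$, we have $\sqrt Q\ge p^{2r}$, and Theorem~\ref{thm:katz} gives
\[
|\mathbb{E}_y\psi(b(y))|\le\frac{m-1}{\sqrt Q}+\frac Q{|Y|}\le\frac1{p^r}+\frac1{100}\le\frac1{42}.
\]
Let $b'\colon Y\to\Delta$ be a map with fibers of size $\lfloor|Y|/|\Delta|\rfloor$ or $\lfloor|Y|/|\Delta|\rfloor+1$. A nontrivial character $\psi$ of $\Delta$ sums to $0$ over $\Delta$, so $|\mathbb{E}_y\psi(b'(y))|\le|\Delta|/|Y|\le\frac1{100}$. Let $v\in N_{E^*}$ and $w\in N_\Delta$ be the elements that Lemma~\ref{lem:mixH} attaches to $b$ and $b'$. Both are $\frac1{84}$-mixing, which is (ii). Every entry of $v$ is $1$ or of the form $(t+a)^{\pm1}$, so (iii) holds with $\beta=16/\sqrt r$ by Lemma~\ref{lem:field2}.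

Proposition~\ref{prop:assembly} gives $G$ with $p\nmid|G|$, a symmetric generating set $S\not\ni1$ of $k$ elements with $\lambda_2\le\frac12$, and an absolutely irreducible representation $\rho$ on $V=E^X$. Every field $F$ of characteristic $p$ contains $\mathbb{F}_p$, so $\rho\otimes F$ is irreducible. The subspace $W_F=A^X\otimes F$ satisfies $0<\dim W_F<\frac12\dim(V\otimes F)$ and
\[
\dim\Big(W_F+\sum_{g\in S}\rho(g)W_F\Big)\le\Big(1+\frac{16k\ell}{\sqrt r}\Big)\dim W_F<(1+\alpha)\dim W_F .
\]
So $\{\rho(g)\}_{g\in S}$ is not an $\alpha$-dimension expander over $F$, and Theorem~\ref{thm:every} is proved. \qed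

\begin{thebibliography}{9}

\bibitem{bhv}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{erdos}
Erd\H{o}s, Bull. Amer. Math. Soc. \textbf{51} (1945).

\bibitem{kassabov}
M. Kassabov, \emph{Symmetric groups and expander graphs}, Invent. Math. \textbf{170} (2007), 327--354.

\bibitem{katz}
N. Katz, \emph{An estimate for character sums}, J. Amer. Math. Soc. \textbf{2} (1989), 197--200.

\bibitem{survey}
\emph{Research Survey}, \texttt{http://mirror.theoryofcomputing.org/articles/v006a012/source.zip}.

\end{thebibliography}
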